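\title{A $\Sigma_1$-definable well-order of $H(\omega_2)$ with $\mathcal P(\omega_1)$ not constructible from a real}

\begin{abstract}
We show that the existence of a well-order of $H(\omega_2)$ that is definable over $\langle H(\omega_2),\in\rangle$ by a $\Sigma_1$-formula with parameters in $H(\omega_1)$ does not imply that $\mathcal P(\omega_1)$ is constructible from a subset of $\omega$. The counterexample is an extension $L[x]$ of $L$ by a generic branch of a Suslin tree. It has the same cardinals and the same reals as $L$, and in it $H(\omega_2)$ has a well-order that is $\Sigma_1$-definable without parameters. The tree is built so that $x$ is its only cofinal branch and so that $L[x]$ is minimal over $L$. Sets are ordered first by the least height of a small model resembling $H(\omega_2)$ that contains them, and minimality makes this height $\Delta_1$-definable.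
\end{abstract}

\section{Introduction}\label{sec:intro}

For an infinite cardinal $\kappa$, let $H(\kappa^+)$ be the set of all sets of hereditary cardinality at most $\kappa$. A formula in the language of set theory is $\Delta_0$ if all its quantifiers are bounded, and $\Sigma_1$ if it has the form $\exists v\,\psi$ with $\psi$ a $\Delta_0$-formula. A well-order of $H(\kappa^+)$ is \emph{$\Sigma_1$-definable with parameters in a set $P$} if it equals
\[
\{(y,y')\in H(\kappa^+)^2:\langle H(\kappa^+),\in\rangle\models\varphi(y,y',z)\}
\]
for some $\Sigma_1$-formula $\varphi$ and some $z\in P$. For such an order, the fact that $y$ precedes $y'$ is certified by a single witness in $H(\kappa^+)$, and the witness can be verified inside any transitive set that contains it together with $y$, $y'$ and $z$.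

The basic example comes from constructibility. If $\mathcal P(\kappa)\subseteq L[z]$ for some $z\subseteq\kappa$, then there is a well-order of $H(\kappa^+)$ that is $\Sigma_1$-definable with parameter $z$. It is the canonical order of $L[z]$, and the witness that $y$ precedes $y'$ is a level $L_\xi[z]$ that contains both sets and constructs $y$ first. One may ask whether this is the only source of such well-orders. For $\kappa=\omega_1$ two facts are known, and they point in opposite directions. Suppose first that $H(\omega_2)$ has a well-order that is $\Sigma_1$-definable with a parameter in $H(\omega_1)$; replacing the parameter by a real that codes its transitive closure, we may take it to be some $z\subseteq\omega$. Then Mansfield's theorem and $\Sigma_1$-reflection give $\mathcal P(\omega)\subseteq L[z]$. On the other hand, it is consistent relative to ZFC that $\mathcal P(\omega_1)\not\subseteq L[z]$ for every $z\subseteq\omega$ while $H(\omega_2)$ has a well-order that is $\Sigma_1$-definable with parameter $\omega_1$. This leaves the following question, posed in \cite{SPLDW}.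

\begin{quote}
\emph{Suppose that there is a well-order of $H(\omega_2)$ that is definable over $\langle H(\omega_2),\in\rangle$ by a $\Sigma_1$-formula with parameters in $H(\omega_1)$. Must $\mathcal P(\omega_1)\subseteq L[z]$ hold for some $z\subseteq\omega$?}
\end{quote}

The answer is no.

\begin{theorem}\label{thm:main}
There is a forcing extension $V=L[x]$ of $L$, with the same cardinals as $L$, such that the following hold in $V$.
\begin{enumerate}
\item[(1)] $\mathcal P(\omega)\subseteq L$, while $x\colon\omega_1\to2$ and $x\notin L$. Hence $\mathcal P(\omega_1)\not\subseteq L[z]$ for every $z\subseteq\omega$.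
\item[(2)] $H(\omega_2)$ has a well-order that is definable over $\langle H(\omega_2),\in\rangle$ by a $\Sigma_1$-formula without parameters.
\end{enumerate}
So, if ZFC is consistent, then ZFC does not prove the implication asked about.
\end{theorem}

As usual, ``forcing extension of $L$'' is read via countable models or Boolean-valued models.

The difference between the parameter $\omega_1$ and a parameter in $H(\omega_1)$ lies in the following reflection property. It explains why one might expect a positive answer, and it dictates the shape of our well-order.

\begin{lemma}\label{lem:collapse}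
Let $X\prec H(\omega_2)$ be countable, let $\pi$ be the transitive collapse of $X$, and let $\delta=X\cap\omega_1$.
\begin{enumerate}
\item[(i)] Every countable element of $X$ is a subset of $X$, and $\pi$ fixes every element of $X\cap H(\omega_1)$. The set $\delta$ is a countable limit ordinal, $\pi(\omega_1)=\delta$, and $\pi(D)=D\cap X$ for all $D\in X$ with $D\subseteq H(\omega_1)$.
\item[(ii)] If $\varphi$ is a $\Sigma_1$-formula, $a\in X$, $z\in X\cap H(\omega_1)$ and $H(\omega_2)\models\varphi(a,z)$, then both $H(\omega_1)$ and $H(\omega_2)$ satisfy $\varphi(\pi(a),z)$.
\end{enumerate}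
\end{lemma}

\begin{proof}
(i) If $a\in X$ is countable and nonempty, then by elementarity $X$ contains a surjection from $\omega$ onto $a$, and $\omega\subseteq X$, so $a\subseteq X$. Hence $X\cap H(\omega_1)$ is transitive, and $\pi$ is the identity on it. The set $\delta$ is a transitive set of ordinals closed under successor. Finally $\pi(D)=\{\pi(d):d\in D\cap X\}=D\cap X$; this applies to $D=\omega_1$, which lies in $X$ because it is the least uncountable ordinal of $H(\omega_2)$.

(ii) The image of $\pi$ is a transitive subset of $H(\omega_1)$ that satisfies $\varphi(\pi(a),z)$, and $\Sigma_1$-formulas are upward absolute between transitive sets.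
\end{proof}

Two consequences matter here. First, let $\lhd$ be a strict well-order of $H(\omega_2)$ given by a $\Sigma_1$-formula with parameter $z\subseteq\omega$, and let $y,y',z\in X$. By (ii), $y\lhd y'$ implies $\pi(y)\lhd\pi(y')$, and since $\lhd$ is total the converse follows. So $\lhd$ is determined by its restriction to $H(\omega_1)$. By (ii) again, this restriction is definable over $H(\omega_1)$, which is an element of $L[z]$ because $\mathcal P(\omega)\subseteq L[z]$. All information in $\lhd$ is therefore already present in $L[z]$, and it is tempting to guess that nothing outside $L[z]$ could be ordered in this way. Second, if $\{a\}$ is $\Sigma_1$-definable over $H(\omega_2)$ with parameters in $H(\omega_1)$, then $\pi(a)=a$ by (ii), so $a\in H(\omega_1)$. In particular, in the model of Theorem~\ref{thm:main} neither $\omega_1$ nor $x$ can be recovered by a $\Sigma_1$-formula and then used as a parameter. The way around this is that a nonconstructible set can carry $\omega_1$ and $x$ with it: in our model both are computed from any nonconstructible set that we are asked to compare.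

Section~\ref{sec:prelim} recalls the standard facts that we use. Section~\ref{sec:good} isolates three properties of the extension $L[x]$ (Proposition~\ref{prop:ext}) and introduces the small models that approximate $H(\omega_2)$. Section~\ref{sec:order} defines the well-order and derives Theorem~\ref{thm:main} from Proposition~\ref{prop:ext}. Sections~\ref{sec:tree} and~\ref{sec:names} construct the tree and prove Proposition~\ref{prop:ext}; they use nothing from Sections~\ref{sec:good} and~\ref{sec:order} except the notation in the statement of that proposition.

\section{Constructibility and $\Delta_1$-definability}\label{sec:prelim}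

The theory $\mathrm{ZFC}^-$ is ZFC without the Power Set axiom, with Collection and the well-ordering principle. For every infinite cardinal $\kappa$ the set $H(\kappa^+)$ is a transitive model of $\mathrm{ZFC}^-$. The \emph{height} of a transitive set is the set of its ordinals, and $\operatorname{trcl}$ denotes transitive closure.

\subsection*{Relative constructibility}
For a set of ordinals $A$, let $L_0[A]=\emptyset$, let $L_{\gamma+1}[A]$ be the set of all subsets of $L_\gamma[A]$ that are definable with parameters over $\langle L_\gamma[A],\in,A\cap L_\gamma[A]\rangle$, and take unions at limits. For a function $c\colon\delta\to2$ we write $L_\gamma[c]$ for $L_\gamma[\{\xi<\delta:c(\xi)=1\}]$, and we read $L[c]$ and $<_{L[c]}$ in the same way. We use the following textbook facts.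
\begin{enumerate}
\item[(L1)] $L_\gamma[A]$ is transitive of height $\gamma$, and it has cardinality $|\gamma|$ if $\gamma$ is infinite. Each $L_\gamma[A]$ is an initial segment of the canonical well-order $<_{L[A]}$ of $L[A]$, and each $L_\gamma$ is an initial segment of $<_L$.
\item[(L2)] (Absoluteness) Let $M$ be a transitive model of $\mathrm{ZFC}^-$ of height $\gamma$ and let $A\in M$ be a set of ordinals. For $\beta<\gamma$, the sets $L_\beta[A]$ and ${<_{L[A]}}\upharpoonright L_\beta[A]$ belong to $M$ and are defined in $M$ by the same formulas as in $V$; the same holds for $L_\beta$ and $<_L$. Thus $(L[A])^M=L_\gamma[A]$ and $L^M=L_\gamma$.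
\item[(L3)] (Condensation) Let $\theta$ be an uncountable regular cardinal, let $Y\prec\langle L_\theta[A],\in,A\cap L_\theta[A]\rangle$, and let $\pi$ be the transitive collapse of $Y$. Then the image of $\pi$ is $L_\beta[\{\pi(\xi):\xi\in A\cap Y\}]$ for some $\beta$. The collapse of any $Y\prec L_\theta$ is some $L_\beta$. In $L$, $H(\kappa^+)=L_{\kappa^+}$ for every infinite cardinal $\kappa$.
\end{enumerate}

\subsection*{Definability over $H(\omega_2)$}
Call a relation on $H(\omega_2)$ \emph{$\Sigma_1$} if it is definable over $\langle H(\omega_2),\in\rangle$ by a $\Sigma_1$-formula without parameters, and \emph{$\Delta_1$} if both the relation and its complement are $\Sigma_1$. A \emph{$\Delta_1$-function} is a function from a $\Delta_1$ subset of $H(\omega_2)^n$ to $H(\omega_2)$ whose graph is $\Sigma_1$. Since $H(\omega_2)\models\mathrm{ZFC}^-$, the following closure properties hold.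
\begin{enumerate}
\item[(D1)] The $\Sigma_1$ relations are closed under $\wedge$, $\vee$, $\exists$ and bounded quantification. For the bounded universal quantifier this uses Collection: $\forall u\in a\,\exists v\,\psi$ is equivalent to $\exists b\,\forall u\in a\,\exists v\in b\,\psi$. Hence the $\Delta_1$ relations are closed under Boolean operations and bounded quantification.
\item[(D2)] If $g$ is a $\Delta_1$-function and $R$ is $\Delta_1$, then ``$a\in\operatorname{dom}g$ and $R(g(a),p)$'' is $\Delta_1$. Indeed, it is equivalent to $\exists b\,(b=g(a)\wedge R(b,p))$, and its negation is equivalent to $a\notin\operatorname{dom}g\vee\exists b\,(b=g(a)\wedge\neg R(b,p))$. In particular, quantifiers bounded by the value of a $\Delta_1$-function preserve $\Delta_1$.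
\item[(D3)] A function defined by recursion from $\Delta_1$-functions is a $\Delta_1$-function: its graph says that there is a set-sized approximation that obeys the recursion and takes the given value.
\end{enumerate}
Consequently these are $\Delta_1$: the function $\operatorname{trcl}$; the satisfaction relation $M\models\varphi(a)$ for set structures; the functions $\gamma\mapsto L_\gamma$, $\gamma\mapsto{<_L}\upharpoonright L_\gamma$, $(\gamma,A)\mapsto L_\gamma[A]$ and $(\gamma,A)\mapsto{<_{L[A]}}\upharpoonright L_\gamma[A]$ for $\gamma<\omega_2$ and sets of ordinals $A$. The relation $M\models\mathrm{ZFC}^-$ is $\Delta_1$ as well. It says that $M\models\varphi$ for all $\varphi\in L_\omega$ that are axioms, where the recursive set of axioms is definable over $L_\omega$, and $\omega$ is $\Delta_0$-definable as the least limit ordinal.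

\section{Good models}\label{sec:good}

For a set $T$ and an ordinal $\delta$, a \emph{$\delta$-branch of $T$} is a function $c\colon\delta\to2$ with $c\upharpoonright\alpha\in T$ for all $\alpha<\delta$. The well-order depends on the forcing extension only through the next proposition, which is proved in Sections~\ref{sec:tree} and~\ref{sec:names}.

\begin{proposition}\label{prop:ext}
There are a formula $\sigma(v)$ without parameters and a forcing extension $V=L[x]$ of $L$, with the same cardinals as $L$ and with $x\colon\omega_1\to2$, such that for $S=\{s\in L_{\omega_1}:L_{\omega_1}\models\sigma(s)\}$ the following hold in $V$.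
\begin{enumerate}
\item[(N)] $\mathcal P(\omega)\subseteq L$ and $x\notin L$.
\item[(U)] $x$ is the only $\omega_1$-branch of $S$.
\item[(M)] If $A\in H(\omega_2)$ is a set of ordinals and $A\notin L$, then $H(\omega_2)=L_{\omega_2}[A]$.
\end{enumerate}
\end{proposition}

The letters stand for ``no new reals'', ``unique branch'' and ``minimality''. In this section and the next we work in $V=L[x]$ as in the proposition. We record three consequences:
\begin{equation}\label{eq:H}
H(\omega_1)=L_{\omega_1},\qquad H(\omega_2)=L_{\omega_2}[x],\qquad H(\omega_2)\cap L=L_{\omega_2}.
\end{equation}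
For the first, if $v\in H(\omega_1)$, then $\langle\operatorname{trcl}(\{v\}),\in\rangle$ is the transitive collapse of a relation on a subset of $\omega$. By (N) this relation lies in $L$, so $v$ lies in $L$ and is hereditarily countable there, which gives $v\in L_{\omega_1}$ by (L3). The reverse inclusion holds by (L1). The second equation is (M) applied to $A=\{\xi:x(\xi)=1\}$. For the third, a constructible set has the same hereditary cardinality in $L$ and in $V$ because the cardinals agree, so $H(\omega_2)\cap L=H(\omega_2)^L=L_{\omega_2}$.

With $\omega_1$ as a parameter, (U) already gives a $\Sigma_1$-definition of $<_{L[x]}$ on $H(\omega_2)$: the set $y$ precedes $y'$ if and only if there are $c$ and $\xi$ such that $c\colon\omega_1\to2$, $c\upharpoonright\alpha\in L_{\omega_1}$ and $L_{\omega_1}\models\sigma(c\upharpoonright\alpha)$ for all $\alpha<\omega_1$, and $y<_{L[c]}y'$ in $L_\xi[c]$. To remove the parameter, we let a level $L_\gamma$ supply its own candidate for $\omega_1$ and for $S$.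

\begin{definition}\label{def:good}
An ordinal $\gamma$ is \emph{suitable} if $L_\gamma\models\mathrm{ZFC}^-+{}$``there is an uncountable ordinal''. For suitable $\gamma$ let
\[
\delta_\gamma=\omega_1^{L_\gamma},\qquad S^\gamma=\{s\in L_{\delta_\gamma}:L_{\delta_\gamma}\models\sigma(s)\}.
\]
A transitive set $M$ is a \emph{good model of height $\gamma$} if $\gamma$ is suitable and there is $c\in M\setminus L_\gamma$ such that
\begin{enumerate}
\item[(G1)] $c$ is a $\delta_\gamma$-branch of $S^\gamma$, $M=L_\gamma[c]$, and $M\models\mathrm{ZFC}^-$;
\item[(G2)] $L_\gamma[A]=M$ for every set of ordinals $A\in M\setminus L_\gamma$;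
\item[(G3)] $c$ is the only $\delta_\gamma$-branch of $S^\gamma$ in $M\setminus L_\gamma$.
\end{enumerate}
By (G3), $c$ is determined by $M$, whose height is $\gamma$; we write $c=c_M$. An ordinal $\gamma$ \emph{captures} a set $y$ if $\gamma$ is suitable and either $y\in L_\gamma$ or $y$ belongs to a good model of height $\gamma$.
\end{definition}

Conditions (G2) and (G3) are the local versions of (M) and (U). No property of $S^\gamma$ is needed beyond its definition. The next two lemmas show that at uncountable heights a good model is the true one, and that good models exhaust $H(\omega_2)$.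

\begin{lemma}\label{lem:large}
If $\gamma\ge\omega_1$ is suitable, then $\delta_\gamma=\omega_1$ and $S^\gamma=S$. If $M$ is a good model of height $\gamma\ge\omega_1$, then $c_M=x$ and $M=L_\gamma[x]$.
\end{lemma}

\begin{proof}
Since $\omega_1=\omega_1^L$, every $\alpha<\omega_1$ is countable in $L_{\omega_1}\subseteq L_\gamma$, so $\omega_1\le\delta_\gamma<\gamma$. Thus $\omega_1\in L_\gamma$, and $\omega_1$ is uncountable in $L_\gamma$, so $\delta_\gamma=\omega_1$ and $S^\gamma=S$. Now $c_M$ is an $\omega_1$-branch of $S$, and (U) gives $c_M=x$.
\end{proof}

\begin{lemma}\label{lem:capture}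
For every $y\in H(\omega_2)$ there is $\gamma$ with $\omega_1<\gamma<\omega_2$ such that $L_\gamma[x]$ is a good model of height $\gamma$ containing $y$. In particular, some $\gamma<\omega_2$ captures $y$.
\end{lemma}

\begin{proof}
By \eqref{eq:H}, $y\in L_{\gamma_0}[x]$ for some $\gamma_0$ with $\omega_1<\gamma_0<\omega_2$. Choose $\gamma_0<\gamma_1<\dots<\omega_2$ such that every existential statement with parameters in $L_{\gamma_n}[x]$ that holds in $L_{\omega_2}[x]$ has a witness in $L_{\gamma_{n+1}}[x]$; this is possible because $|L_{\gamma_n}[x]|=\omega_1$ and $\omega_2$ is regular. Let $\gamma=\sup_n\gamma_n$ and $M=L_\gamma[x]$. By the Tarski--Vaught test $M\prec H(\omega_2)$, so $M\models\mathrm{ZFC}^-$.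

By (L2), $L^M=L_\gamma$ and $L^{H(\omega_2)}=L_{\omega_2}$. Relativizing formulas to $L$ therefore yields $L_\gamma\prec L_{\omega_2}$. As $L_{\omega_2}=H(\omega_2)^L$ satisfies $\mathrm{ZFC}^-$ and has an uncountable ordinal, $\gamma$ is suitable, and Lemma~\ref{lem:large} gives $\delta_\gamma=\omega_1$ and $S^\gamma=S$. The set $\{\xi:x(\xi)=1\}$ belongs to $L_{\omega_1+1}[x]\subseteq M$, so $x\in M$, and $x\notin L_\gamma$ by (N). With (U) this gives (G1) and (G3) for $c=x$. For (G2), note that by (M), (L2) and the third equation of \eqref{eq:H}, $H(\omega_2)$ satisfies the sentence ``for every set of ordinals $A\notin L$, every set is in $L[A]$''. So $M$ satisfies it, which by (L2) means $M=L_\gamma[A]$ for every set of ordinals $A\in M\setminus L_\gamma$.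
\end{proof}

One would now like to say that $y$ precedes $y'$ if some good model $M$ contains both sets and $y<_{L[c_M]}y'$. This relation is $\Sigma_1$, but a pair of hereditarily countable sets may lie in good models with different branches, and nothing makes their orders agree. So each $y$ should select one model for itself. For $y\in H(\omega_2)$ let
\[
\gamma(y)=\text{the least ordinal that captures }y,
\]
so that $\gamma(y)<\omega_2$ by Lemma~\ref{lem:capture}. This creates the main difficulty. On its face, ``$y$ belongs to a good model of height $\gamma$'' has an unbounded existential quantifier over models, so ``no $\gamma'<\gamma$ captures $y$'' is the negation of a $\Sigma_1$-statement. Minimality removes the quantifier, as the following case shows.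

\begin{example}[Nonconstructible subsets of $\omega_1$]\label{ex:subsets}
Let $A\subseteq\omega_1$ with $A\notin L$. If a good model $M$ of height $\gamma$ contains $A$, then $M=L_\gamma[A]$ by (G2). Hence
\[
\gamma\text{ captures }A\iff A\in L_\gamma[A]\text{ and }L_\gamma[A]\text{ is a good model of height }\gamma.
\]
There is only one candidate to inspect, it is the value of a $\Delta_1$-function at $(\gamma,A)$, and the inspection quantifies only over its elements. So $\gamma(A)$ is the first $\gamma$ at which a $\Delta_1$ test succeeds. Next, $A$ is unbounded in $\omega_1$, because bounded subsets of $\omega_1$ lie in $H(\omega_1)=L_{\omega_1}$. A model of $\mathrm{ZFC}^-$ containing $A$ contains $\bigcup A=\omega_1$, so $\gamma(A)>\omega_1$, and by Lemma~\ref{lem:large} the model $L_{\gamma(A)}[A]$ has branch $x$. Two such sets $A,A'$ can therefore be compared as follows: $A$ precedes $A'$ if $\gamma(A)<\gamma(A')$, or if $\gamma(A)=\gamma(A')$ and $A<_{L[c]}A'$, where $c$ is the branch of the good model $L_{\gamma(A)}[A]$. This $c$ is $x$, but it was computed from $A$ and no parameter was used.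
\end{example}

\begin{example}[Countable good models]\label{ex:countable}
Let $M=L_\gamma[x]$ be a good model with $\omega_1<\gamma<\omega_2$, let $X\prec H(\omega_2)$ be countable with $x,\gamma\in X$, and let $\pi$ and $\delta$ be as in Lemma~\ref{lem:collapse}. The statement ``$M$ is a good model of height $\gamma$ and $c_M=x$'' is $\Delta_1$ in $(M,\gamma,x)$ by Lemma~\ref{lem:delta} below. By Lemma~\ref{lem:collapse}, $\pi(M)$ is a good model of countable height $\pi(\gamma)$ with branch $\pi(x)=x\upharpoonright\delta$. Thus $x\upharpoonright\delta\notin L_{\pi(\gamma)}$, and $\gamma(x\upharpoonright\delta)\le\pi(\gamma)$, although $x\upharpoonright\delta\in H(\omega_1)=L_{\omega_1}$. So a constructible set $y$ can fail to lie in $L_{\gamma(y)}$, and countable good models cannot be ignored. At a countable height (U) says nothing about the branches of $S^\gamma$, and we do not try to rule out several good models of the same height. Instead we use (N): the branch of a countable good model is hereditarily countable, hence constructible, and such branches can be compared by $<_L$.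
\end{example}

To extend Example~\ref{ex:subsets} to an arbitrary set $y\notin L_\gamma$, we must extract from $(y,\gamma)$ a set of ordinals that is not in $L_\gamma$ but lies in every good model of height $\gamma$ containing $y$. We descend in $\operatorname{trcl}(\{y\})$ until we reach a new subset of $L_\gamma$, and then we translate its elements into ordinals along $<_L$. For $a\in L$ let $\rho(a)$ be the order type of $\{b:b<_La\}$ under $<_L$, and for $w\subseteq L$ let $A_w=\{\rho(a):a\in w\}$. A \emph{seed of $y$ at $\gamma$} is a set $w\in\operatorname{trcl}(\{y\})$ with $w\subseteq L_\gamma$ and $w\notin L_\gamma$.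

\begin{lemma}\label{lem:seed}
Let $\gamma$ be suitable and $y\notin L_\gamma$. Then $y$ has a seed at $\gamma$. If $M$ is a good model of height $\gamma$ with $y\in M$, then $M=L_\gamma[A_w]$ for every seed $w$ of $y$ at $\gamma$. Hence at most one good model of height $\gamma$ contains $y$.
\end{lemma}

\begin{proof}
The set $\operatorname{trcl}(\{y\})\setminus L_\gamma$ contains $y$. If $w$ is an $\in$-minimal element of it, then every element of $w$ lies in $\operatorname{trcl}(\{y\})$ and hence in $L_\gamma$, so $w$ is a seed.

Let $w$ be any seed. Then $w\in M$ because $M$ is transitive and $y\in M$. Since $L^M=L_\gamma$, the model $M$ satisfies ``every $a\in w$ lies in some $L_\beta$'', and Collection in $M$ gives $\beta<\gamma$ with $w\subseteq L_\beta$. As $L_\beta$ is an initial segment of $<_L$, the function $\rho\upharpoonright L_\beta$ is the isomorphism of the well-order ${<_L}\upharpoonright L_\beta$ with an ordinal. This well-order is an element of $L_\gamma\models\mathrm{ZFC}^-$, so $\rho\upharpoonright L_\beta\in L_\gamma\subseteq M$. Therefore $A_w$, the image of $w$, lies in $M$. If $A_w$ were in $L_\gamma$, then so would be its preimage $w$ under the injection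 $\rho\upharpoonright L_\beta$. Thus $A_w$ is a set of ordinals in $M\setminus L_\gamma$, and (G2) gives $L_\gamma[A_w]=M$.
\end{proof}

\section{The well-order}\label{sec:order}

We continue to work in $V=L[x]$. If $y\in H(\omega_2)$ and $y\notin L_{\gamma(y)}$, then by Lemma~\ref{lem:seed} exactly one good model $M$ of height $\gamma(y)$ contains $y$, and we put $c(y)=c_M$.

\begin{definition}\label{def:order}
For $y,y'\in H(\omega_2)$ let $y\lhd y'$ if either $\gamma(y)<\gamma(y')$, or $\gamma(y)=\gamma(y')=\gamma$ and one of the following holds:
\begin{enumerate}
\item[(a)] $y,y'\in L_\gamma$ and $y<_Ly'$;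
\item[(b)] $y\in L_\gamma$ and $y'\notin L_\gamma$;
\item[(c)] $y,y'\notin L_\gamma$, there is $\xi<\omega_2$ with $c(y),c(y')\in L_\xi$, and $c(y)<_Lc(y')$;
\item[(d)] $y,y'\notin L_\gamma$, $c(y)=c(y')$, and $y<_{L[c(y)]}y'$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:wo}
The relation $\lhd$ is a strict well-order of $H(\omega_2)$.
\end{lemma}

\begin{proof}
The sets $B_\gamma=\{y\in H(\omega_2):\gamma(y)=\gamma\}$ for $\gamma<\omega_2$ partition $H(\omega_2)$, and $\lhd$ places $B_\gamma$ before $B_{\gamma'}$ when $\gamma<\gamma'$. A sum of well-orders along a well-order is a well-order, so it suffices to show that $\lhd$ well-orders each $B_\gamma$. By (a) and (b), $B_\gamma\cap L_\gamma$ comes first and is ordered by $<_L$. The remainder $B_\gamma\setminus L_\gamma$ is partitioned into the fibers of $y\mapsto c(y)$; let $C_\gamma$ be the set of values. The fiber over $c$ is a subset of $L_\gamma[c]$, and on it $\lhd$ is $<_{L[c]}$ by (d), while (c) does not apply within a fiber. If $\gamma<\omega_1$, then good models of height $\gamma$ are countable and transitive by (L1), so $C_\gamma\subseteq H(\omega_1)=L_{\omega_1}$, and (c) arranges the fibers along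 the well-order ${<_L}\upharpoonright C_\gamma$. If $\gamma\ge\omega_1$, then $C_\gamma\subseteq\{x\}$ by Lemma~\ref{lem:large}, so there is at most one fiber. In both cases $B_\gamma\setminus L_\gamma$ is again a sum of well-orders along a well-order.
\end{proof}

\begin{lemma}\label{lem:delta}
The following relations on $H(\omega_2)$ are $\Delta_1$.
\begin{enumerate}
\item[(i)] $\operatorname{Good}(M,\gamma,c)$: $M$ is a good model of height $\gamma$ and $c=c_M$.
\item[(ii)] $E(y,\gamma,c)$: $\gamma$ is suitable, $y\notin L_\gamma$, and $y$ belongs to a good model $M$ of height $\gamma$ with $c_M=c$.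
\item[(iii)] $\gamma$ captures $y$.
\item[(iv)] $\gamma=\gamma(y)$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use (D1)--(D3) and the list of $\Delta_1$ notions in Section~\ref{sec:prelim}. The property ``$\gamma$ is suitable'' is expressed by satisfaction in $L_\gamma$, so it is $\Delta_1$. On suitable ordinals, $\delta=\delta_\gamma$ says that $\delta\in L_\gamma$ and $L_\gamma\models$ ``$\delta$ is the least uncountable ordinal'', and $T=S^\gamma$ says that $T\subseteq L_{\delta_\gamma}$ and, for all $s\in L_{\delta_\gamma}$, $s\in T$ if and only if $L_{\delta_\gamma}\models\sigma(s)$. So $\gamma\mapsto\delta_\gamma$ and $\gamma\mapsto S^\gamma$ are $\Delta_1$-functions. The function $(w,\gamma)\mapsto A_w$ for $w\subseteq L_\gamma$ is also $\Delta_1$: $A=A_w$ holds if and only if there is an isomorphism $g$ of ${<_L}\upharpoonright L_\gamma$ with an ordinal such that $A$ is the image of $w$ under $g$. This isomorphism is $\rho\upharpoonright L_\gamma$, which lies in $H(\omega_2)$ because $|L_\gamma|\le\omega_1$.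

(i) $\operatorname{Good}(M,\gamma,c)$ says that $M$ is transitive, $\gamma$ is suitable, $c\in M\setminus L_\gamma$, and (G1)--(G3) hold. The quantifiers in (G1)--(G3) range over $M$ or over $\delta_\gamma$, and the relations involved, namely $M=L_\gamma[c]$, $M\models\mathrm{ZFC}^-$, $L_\gamma[A]=M$, and membership in $L_\gamma$ and in $S^\gamma$, are $\Delta_1$.

(ii) Let $R(y,\gamma,w,c)$ say that $w$ is a seed of $y$ at $\gamma$, $y\in L_\gamma[A_w]$, and $\operatorname{Good}(L_\gamma[A_w],\gamma,c)$. This is $\Delta_1$ by (i) and (D2). We claim that $E(y,\gamma,c)$ is equivalent to the $\Delta_1$ statement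
\[
\gamma\text{ is suitable}\ \wedge\ y\notin L_\gamma\ \wedge\ \exists w\in\operatorname{trcl}(\{y\})\ R(y,\gamma,w,c).
\]
If this statement holds, then $M=L_\gamma[A_w]$ witnesses $E(y,\gamma,c)$. Conversely, if $M$ witnesses $E(y,\gamma,c)$, then by Lemma~\ref{lem:seed} there is a seed $w$ and $M=L_\gamma[A_w]$.

(iii) The ordinal $\gamma$ captures $y$ if and only if $\gamma$ is suitable and either $y\in L_\gamma$ or $E(y,\gamma,c)$ holds for some $c$. A branch $c_M$ is an element of $M$, so by the proof of (ii) this is equivalent to: $\gamma$ is suitable, and $y\in L_\gamma$ or there are $w\in\operatorname{trcl}(\{y\})$ with $w\subseteq L_\gamma$ and $c\in L_\gamma[A_w]$ such that $R(y,\gamma,w,c)$. All quantifiers are bounded by values of $\Delta_1$-functions.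

(iv) $\gamma=\gamma(y)$ says that $\gamma$ captures $y$ and that no $\gamma'\in\gamma$ captures $y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:ext}]
(1) The first sentence is (N). If $z\subseteq\omega$, then $z\in L$, so $L[z]=L$, and $\{\xi<\omega_1:x(\xi)=1\}$ is a subset of $\omega_1$ that is not in $L$.

(2) By Lemma~\ref{lem:wo} it remains to see that $\lhd$ is $\Sigma_1$. If $\gamma=\gamma(y)$, then $E(y,\gamma,c)$ holds if and only if $y\notin L_\gamma$ and $c=c(y)$. Hence $y\lhd y'$ if and only if there are $\gamma,\gamma'$ with $\gamma=\gamma(y)$ and $\gamma'=\gamma(y')$ such that $\gamma<\gamma'$, or $\gamma=\gamma'$ and one of the following holds: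
\begin{enumerate}
\item[(a)] $(y,y')\in{<_L}\upharpoonright L_\gamma$;
\item[(b)] $y\in L_\gamma$ and $y'\notin L_\gamma$;
\item[(c)] there are $c,c',\xi$ with $E(y,\gamma,c)$, $E(y',\gamma,c')$ and $(c,c')\in{<_L}\upharpoonright L_\xi$;
\item[(d)] there is $c$ with $E(y,\gamma,c)$, $E(y',\gamma,c)$ and $(y,y')\in{<_{L[c]}}\upharpoonright L_\gamma[c]$.
\end{enumerate}
All unbounded quantifiers are existential and all other ingredients are $\Delta_1$ by Lemma~\ref{lem:delta}, so $\lhd$ is defined over $\langle H(\omega_2),\in\rangle$ by a $\Sigma_1$-formula without parameters. The reflexive version ``$y\lhd y'$ or $y=y'$'' is then also $\Sigma_1$.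

A definition without parameters is in particular a definition with parameters in $H(\omega_1)$. So in $V$ the hypothesis of the question holds and its conclusion fails.
\end{proof}

\section{A Suslin tree with mutually generic levels}\label{sec:tree}

It remains to prove Proposition~\ref{prop:ext}. In this section we work in $L$. Elements of ${}^{<\omega_1}2$ are ordered by $\subseteq$, $|s|$ is the length of $s$, and $s\perp t$ means that $s$ and $t$ are incomparable. Note that $s\perp t$, $s\subseteq s'$ and $t\subseteq t'$ imply $s'\perp t'$. For a tree $T$, a subset $W$ of $T$ or of $T\times T$ is \emph{open} if it is closed under (coordinatewise) extension in $T$, and \emph{dense} if every node (every pair) has an extension in $W$.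

We want a forcing that adds a subset of $\omega_1$, adds no reals and preserves cardinals. A Suslin tree does this. We build one level by level, and at a limit level $\delta$ we choose countably many branches through the part already built, each generic over a countable model $N_\delta$. The model must be countable so that generic branches exist. It must also be tall enough to contain the collapse of any countable $X\prec L_{\omega_2}$ with $X\cap\omega_1=\delta$; we secure this by requiring that $\delta$ be countable in $N_\delta$. For (U) and (M) we ask for more: any two of the chosen branches are generic \emph{as a pair}.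

\subsection*{The construction}
We define $S\subseteq{}^{<\omega_1}2$ by recursion on the levels $S_\alpha=S\cap{}^\alpha2$, writing $S\upharpoonright\delta=\bigcup_{\alpha<\delta}S_\alpha$. The recursion maintains that the levels are countable, that $S$ is closed under initial segments, and that every node has extensions in all higher levels.

Let $S_0=\{\emptyset\}$ and $S_{\alpha+1}=\{s^\frown i:s\in S_\alpha,\ i<2\}$. Let $\delta<\omega_1$ be a limit ordinal. Let $\nu(\delta)$ be the least $\nu$ such that
\[
S\upharpoonright\delta\in L_\nu\quad\text{and}\quad L_\nu\models\mathrm{ZFC}^-+\text{``$\delta$ is countable''},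
\]
and let $N_\delta=L_{\nu(\delta)}$. The ordinal $\nu=\omega_1$ has this property, since $S\upharpoonright\delta$ is hereditarily countable and $L_{\omega_1}=H(\omega_1)$. A countable elementary submodel of $L_{\omega_1}$ containing $S\upharpoonright\delta$ and $\delta$ is transitive, because each of its elements is countable in it, so by (L3) it equals some $L_\nu$ with $\nu<\omega_1$. Hence $N_\delta$ is countable. Let $\langle b_s:s\in S\upharpoonright\delta\rangle$ be the $<_L$-least sequence such that
\begin{enumerate}
\item[$(*)$] each $b_s$ is a $\delta$-branch of $S\upharpoonright\delta$ with $s\subset b_s$; and for all distinct $s,u\in S\upharpoonright\delta$ and every $W\in N_\delta$ that is dense open in $(S\upharpoonright\delta)^2$ there is $\alpha<\delta$ with $(b_s\upharpoonright\alpha,b_u\upharpoonright\alpha)\in W$.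
\end{enumerate}
Put $S_\delta=\{b_s:s\in S\upharpoonright\delta\}$. This level is countable, its elements have all their proper initial segments in $S\upharpoonright\delta$, and each $s\in S\upharpoonright\delta$ has the extension $b_s$ in it. Successor steps preserve the three properties as well.

A sequence as in $(*)$ exists. List in order type $\omega$ all tasks $(s,\beta)$ with $s\in S\upharpoonright\delta$ and $\beta<\delta$, and all tasks $(s,u,W)$ with $s,u,W$ as in $(*)$; there are countably many because $N_\delta$ is countable. We build finite partial functions $p_n$ from $S\upharpoonright\delta$ to $S\upharpoonright\delta$ with $s\subseteq p_n(s)$, such that $\operatorname{dom}p_n\subseteq\operatorname{dom}p_{n+1}$ and $p_n(s)\subseteq p_{n+1}(s)$. At step $n$, first add the nodes named in the $n$-th task to the domain, with value $s$ at a new node $s$. If the task is $(s,\beta)$, extend the value at $s$ to length at least $\beta$. If the task is $(s,u,W)$, use density to extend the pair of values at $s$ and $u$ to a pair in $W$; the two values can be extended independently because $s\ne u$. Let $b_s=\bigcup_np_n(s)$. The tasks $(s,\beta)$ give $|b_s|=\delta$, and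 each $b_s\upharpoonright\alpha$ with $\alpha<\delta$ is an initial segment of some $p_n(s)$, hence a node of $S\upharpoonright\delta$. If the task $(s,u,W)$ produced the pair $(t,r)\in W$, then for $\alpha=\max(|t|,|r|)<\delta$ the pair $(b_s\upharpoonright\alpha,b_u\upharpoonright\alpha)$ extends $(t,r)$ and so lies in $W$.

\begin{example}[The level $\omega$]\label{ex:omega}
Here $S\upharpoonright\omega={}^{<\omega}2$, and two simple maps in $N_\omega$ show what pairs are for. Let $\iota(t)$ be $t$ with all digits flipped. If a tree were closed under $\iota$, then with every cofinal branch $x$ it would have the second branch $\iota(x)$. Genericity of single branches does not prevent this at level $\omega$: as $\iota$ is an automorphism of ${}^{<\omega}2$ in $N_\omega$, the flip of a branch meeting all dense open sets in $N_\omega$ again meets all of them. But $W=\{(t,r):\iota(t)\perp r\}$ is open, and it is dense, as one sees by extending $t$ and $r$ to a common length and appending $0$ to both. So by $(*)$ the flip of an element of $S_\omega$ is never another element of $S_\omega$. Next let $\epsilon(t)$ be the sequence $t(0),t(2),t(4),\dots$ of digits of $t$ in even positions.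 On ${}^\omega2$ this map loses information. But $W=\{(t,r):\epsilon(t)\perp\epsilon(r)\}$ is open, and it is dense, as one sees by extending $t$ and $r$ to a common even length and appending $0$ to $t$ and $1$ to $r$. So $\epsilon$ is injective on $S_\omega$, and an element of $S_\omega$ can be recovered from its even digits together with the set $S_\omega$. In Section~\ref{sec:names} a name for a new subset of $\omega_1$ gives a monotone map $F$ in place of $\iota$ and $\epsilon$. The first argument then yields (U) and the second yields (M).
\end{example}

\subsection*{Definability of the tree}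
Let $\sigma(s)$ be the formula ``there are an ordinal $\alpha$ and a sequence $\langle T_\beta:\beta\le\alpha\rangle$ that obeys the recursion above, and $s\in T_\alpha$''. The model $L_{\omega_1}\models\mathrm{ZFC}^-$ carries out the recursion with the same result. Indeed, the objects $S\upharpoonright\delta$, $N_\delta$ and all sequences satisfying $(*)$ are hereditarily countable and hence belong to $L_{\omega_1}$. The definition of $\nu(\delta)$ involves only the $L$-hierarchy and satisfaction in its levels. Condition $(*)$ quantifies only over elements of the sets just named. Finally, $L_{\omega_1}$ computes $<_L$ correctly by (L2). Therefore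
\[
S=\{s\in L_{\omega_1}:L_{\omega_1}\models\sigma(s)\}.
\]

\subsection*{Reflection}
The next lemma transfers questions about subsets of $S$ to the countable models $N_\delta$.

\begin{lemma}[in $L$]\label{lem:refl}
Let $X\prec L_{\omega_2}$ be countable, let $\pi\colon X\to L_{\bar\gamma}$ be its transitive collapse, and let $\delta=X\cap\omega_1$. Then $S\in X$, $\pi(S)=S\cap X=S\upharpoonright\delta$, and $L_{\bar\gamma}\subseteq N_\delta$.
\end{lemma}

\begin{proof}
In $L$ we have $L_{\omega_2}=H(\omega_2)$, so Lemma~\ref{lem:collapse}(i) applies, and the collapse is a level of $L$ by (L3). The set $S$ is definable in $L_{\omega_2}$ from $L_{\omega_1}$, hence from $\omega_1\in X$, so $S\in X$ and $\pi(S)=S\cap X$. If $s\in S\cap X$, then $|s|\in X\cap\omega_1=\delta$. Conversely, for $\alpha<\delta$ the level $S_\alpha$ is a countable element of $X$, so $S_\alpha\subseteq X$. Finally, $\delta=\pi(\omega_1)$ is uncountable in $L_{\bar\gamma}$ and countable in $L_{\nu(\delta)}$. This excludes $\nu(\delta)\le\bar\gamma$, so $L_{\bar\gamma}\subseteq L_{\nu(\delta)}$.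
\end{proof}

\begin{lemma}[in $L$]\label{lem:suslin}
If $D\subseteq S$ is dense open, then there is $\delta<\omega_1$ such that $S_\alpha\subseteq D$ for all $\alpha\ge\delta$. Consequently $S$ has no uncountable antichain, the intersection of countably many dense open subsets of $S$ is dense open, and $S$ has no $\omega_1$-branch.
\end{lemma}

\begin{proof}
Since $D\subseteq L_{\omega_1}$, we have $D\in H(\omega_2)=L_{\omega_2}$. Take $X\ni D$ as in Lemma~\ref{lem:refl}. Then $\bar D=\pi(D)=D\cap S\upharpoonright\delta$ lies in $N_\delta$ and, by elementarity, is dense open in $S\upharpoonright\delta$. So $W=\bar D\times S\upharpoonright\delta\in N_\delta$ is dense open in $(S\upharpoonright\delta)^2$. Given $s\in S\upharpoonright\delta$, apply $(*)$ to $s$, any $u\ne s$, and $W$. Then $b_s$ has an initial segment in $D$, so $b_s\in D$. Thus $S_\delta\subseteq D$, and every node of length at least $\delta$ extends a node in $S_\delta$.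

Let $A$ be a maximal antichain and let $D$ be the set of nodes that extend an element of $A$. Then $D$ is open. It is dense because every node $s$ is comparable with some $a\in A$, and the longer of $s$ and $a$ is in $D$. Let $S_\delta\subseteq D$. If $a\in A$ had $|a|>\delta$, then $a\upharpoonright\delta\in D$ would extend some $a'\in A$, and $a'\subsetneq a$ contradicts that $A$ is an antichain. So $A\subseteq\bigcup_{\alpha\le\delta}S_\alpha$ is countable.

Let $D_n$ be dense open with $S_{\delta_n}\subseteq D_n$ for $n<\omega$, and let $\alpha=\sup_n\delta_n<\omega_1$. Every node of length at least $\alpha$ is in $\bigcap_nD_n$, and every node has an extension of length at least $\alpha$.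

If $f$ were an $\omega_1$-branch, then $\{s\in S:s\not\subset f\}$ would be open, and dense because one of $s^\frown0$ and $s^\frown1$ is not an initial segment of $f$. But this set omits $f\upharpoonright\alpha\in S_\alpha$ for every $\alpha$.
\end{proof}

\subsection*{The extension}
Force over $L$ with $S$, where longer nodes are stronger. Two conditions are compatible exactly when they are comparable. Let $G$ be generic and $x=\bigcup G$. For each $\alpha<\omega_1$ the nodes of length at least $\alpha$ are dense, so $x\colon\omega_1\to2$, $G=\{x\upharpoonright\alpha:\alpha<\omega_1\}$, and $V=L[G]=L[x]$. Recall that a forcing without uncountable antichains preserves all cardinals, and that a forcing in which countable intersections of dense open sets are dense adds no new $\omega$-sequences of elements of the ground model. By Lemma~\ref{lem:suslin}, $V$ has the same cardinals as $L$, $\mathcal P(\omega)\subseteq L$, and the $\omega_1$-branch $x$ of $S$ is not in $L$. This proves (N).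

\section{Uniqueness of the branch and minimality}\label{sec:names}

Both (U) and (M) concern a function $f\colon\omega_1\to2$ in $V\setminus L$, and both say that $f$ is tied closely to $x$. A name for $f$ induces, in $L$, a monotone map on the tree that records how much of $f$ each node decides. We show that at unboundedly many levels this map behaves like $\iota$ and $\epsilon$ in Example~\ref{ex:omega}.

Let $\dot f$ be a name and let $s_0\in S$ force ``$\dot f\colon\check\omega_1\to2$ and $\dot f\notin\check L$''. Working in $L$, define for $s\in S$ with $s\supseteq s_0$
\[
F(s)=\bigcup\{r\in{}^{<\omega_1}2:s\Vdash\check r\subseteq\dot f\}.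
\]
The sequences $r$ in this union are pairwise comparable, so $F(s)$ is a function on an ordinal, and $s$ forces $F(s)\subseteq\dot f$. If $F(s)$ had length $\omega_1$, then $s$ would force $\dot f$ to equal the constructible function $F(s)$; so $F(s)\in{}^{<\omega_1}2$. Stronger conditions decide more, so $s\subseteq t$ implies $F(s)\subseteq F(t)$. Two further properties express that no new countable sequences are added and that $\dot f$ itself is new. All nodes below are in $S$.
\begin{enumerate}
\item[(P1)] For all $t\supseteq s_0$ and $\beta<\omega_1$ there is $t'\supseteq t$ with $|F(t')|\ge\beta$.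
\item[(P2)] For all $t\supseteq s_0$ there are $t',t''\supseteq t$ with $F(t')\perp F(t'')$.
\end{enumerate}
For (P1): since $\beta$ is countable in $L$ and no new $\omega$-sequences are added, $t\Vdash\dot f\upharpoonright\check\beta\in\check L$, so some $t'\supseteq t$ decides the value of $\dot f\upharpoonright\check\beta$. For (P2): if it fails at $t$, then $R=\bigcup_{t'\supseteq t}F(t')$ is a function in $L$, with domain $\omega_1$ by (P1). For each $\beta<\omega_1$, the nodes $t'\supseteq t$ with $|F(t')|\ge\beta$ are dense among the extensions of $t$ and force $\dot f\upharpoonright\check\beta=\check R\upharpoonright\check\beta$. So $t\Vdash\dot f=\check R\in\check L$, a contradiction.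

A node $t$ at a limit level $\delta$ may decide more than its proper initial segments do, and $(*)$ controls only the latter. So for limit $\delta>|s_0|$ and $t\in S_\delta$ with $t\supset s_0$ we put
\[
F^*(t)=\bigcup\{F(t\upharpoonright\alpha):|s_0|\le\alpha<\delta\}.
\]

\begin{lemma}[in $L$]\label{lem:levels}
The set $\Delta$ of all limit ordinals $\delta$ with $|s_0|<\delta<\omega_1$ that satisfy the following three conditions is unbounded in $\omega_1$.
\begin{enumerate}
\item[(a)] $|F^*(t)|=\delta$ for every $t\in S_\delta$ extending $s_0$.
\item[(b)] $F^*(t)\ne F^*(t')$ for all distinct $t,t'\in S_\delta$ that both extend $s_0$.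
\item[(c)] $F^*(t)\ne t'$ for all distinct $t,t'\in S_\delta$ such that $t$ extends $s_0$.
\end{enumerate}
\end{lemma}

In (c) there is no condition on $t'$, because a second branch need not pass through $s_0$.

\begin{proof}
Since $F\subseteq L_{\omega_1}$, we have $F\in L_{\omega_2}$. Given $\zeta<\omega_1$, take $X$, $\pi$, $\delta$ as in Lemma~\ref{lem:refl} with $F,s_0,\zeta\in X$. Then $\delta>\zeta,|s_0|$, and we show $\delta\in\Delta$. Write $T=S\upharpoonright\delta$. By Lemmas~\ref{lem:collapse}(i) and~\ref{lem:refl}, $\bar F=\pi(F)=F\cap X$ is the restriction of $F$ to $\{t\in T:t\supseteq s_0\}$, and $\bar F\in N_\delta$. The values of $\bar F$ lie in $X$ and so have length less than $\delta$. By elementarity, (P1) and (P2) hold for $\bar F$ in the tree $T$, with $\beta<\delta$ in (P1). Distinct elements of $S_\delta$ have the form $b_s,b_u$ with $s\ne u$. Each set $W\subseteq T^2$ below is defined from $T$, $s_0$, $\bar F$ and possibly an ordinal $\beta<\delta$ by a $\Delta_0$ condition, so $W\in N_\delta$ as $N_\delta\models\mathrm{ZFC}^-$. Each $W$ is open because $\bar F$ is monotone and incomparability passes to extensions. The clauses ``$t\perp s_0$'' make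 $W$ dense also away from $s_0$; they never hold for an initial segment of a branch through $s_0$. A node that is comparable with $s_0$ has an extension $t\supseteq s_0$ in $T$, so in checking density we may assume that the relevant coordinates extend $s_0$.

(a) For $\beta<\delta$ let
\[
W=\{(t,r)\in T^2:t\perp s_0,\text{ or }t\supseteq s_0\text{ and }|\bar F(t)|\ge\beta\}.
\]
It is dense by (P1). If $b_s\supset s_0$, then $(*)$ for $s$ and any $u\ne s$ gives $\alpha<\delta$ with $b_s\upharpoonright\alpha\supseteq s_0$ and $|F(b_s\upharpoonright\alpha)|\ge\beta$. So $F^*(b_s)$ is the union of a chain of sequences whose lengths are below $\delta$ and cofinal in $\delta$.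

(b) Let
\[
W=\{(t,r)\in T^2:t\perp s_0,\text{ or }r\perp s_0,\text{ or }t,r\supseteq s_0\text{ and }\bar F(t)\perp\bar F(r)\}.
\]
Let $t,r\supseteq s_0$. By (P2) pick $t',t''\supseteq t$ in $T$ with $\bar F(t')\perp\bar F(t'')$, and by (P1) pick $r'\supseteq r$ in $T$ such that $\bar F(r')$ is at least as long as both. If $\bar F(r')$ were comparable with both $\bar F(t')$ and $\bar F(t'')$, it would extend both, which is impossible. So $(t',r')\in W$ or $(t'',r')\in W$, and $W$ is dense. If $s\ne u$ and $b_s,b_u\supset s_0$, then $(*)$ gives $\alpha<\delta$ with $F(b_s\upharpoonright\alpha)\perp F(b_u\upharpoonright\alpha)$. These sequences are initial segments of $F^*(b_s)$ and $F^*(b_u)$, so $F^*(b_s)\ne F^*(b_u)$.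

(c) Let
\[
W=\{(t,r)\in T^2:t\perp s_0,\text{ or }t\supseteq s_0\text{ and }\bar F(t)\perp r\}.
\]
Let $t\supseteq s_0$ and $r\in T$. The nodes $r^\frown0$ and $r^\frown1$ are in $T$ because $\delta$ is a limit. By (P1) pick $t'\supseteq t$ in $T$ with $|\bar F(t')|\ge|r|+1$. Then $\bar F(t')$ is comparable with $r^\frown i$ only if it extends $r^\frown i$, and this can hold for at most one $i$. So $(t',r^\frown0)\in W$ or $(t',r^\frown1)\in W$, and $W$ is dense. If $s\ne u$ and $b_s\supset s_0$, then $(*)$ gives $\alpha<\delta$ with $F(b_s\upharpoonright\alpha)\perp b_u\upharpoonright\alpha$, so $F^*(b_s)\ne b_u$.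
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:ext}]
The formula $\sigma$, the extension $V=L[x]$ and property (N) were obtained in Section~\ref{sec:tree}. We work in $V$. Let $f\colon\omega_1\to2$ with $f\notin L$. Choose a name $\dot f$ for $f$ and a node $s_0\subset x$ that forces ``$\dot f\colon\check\omega_1\to2$ and $\dot f\notin\check L$'', and let $F,F^*,\Delta\in L$ be as above. For $|s_0|\le\alpha<\omega_1$ the node $x\upharpoonright\alpha$ is in $G$, so $F(x\upharpoonright\alpha)\subseteq f$. For $\delta\in\Delta$, the node $x\upharpoonright\delta\in S_\delta$ extends $s_0$, and $F^*(x\upharpoonright\delta)$ is an initial segment of $f$ of length $\delta$ by Lemma~\ref{lem:levels}(a). Hence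
\begin{equation}\label{eq:star}
F^*(x\upharpoonright\delta)=f\upharpoonright\delta\qquad\text{for all }\delta\in\Delta.
\end{equation}

(U) We know that $x$ is an $\omega_1$-branch of $S$. Let $f$ be any $\omega_1$-branch of $S$. By Lemma~\ref{lem:suslin}, $f\notin L$, so \eqref{eq:star} applies. For $\delta\in\Delta$, both $t=x\upharpoonright\delta$ and $t'=f\upharpoonright\delta$ are in $S_\delta$, and $F^*(t)=t'$. By Lemma~\ref{lem:levels}(c), $t=t'$. As $\Delta$ is unbounded, $f=x$.

(M) Let $A\in H(\omega_2)$ be a set of ordinals with $A\notin L$. Then $A\subseteq\eta$ for some $\eta<\omega_2=\omega_2^L$. Fix in $L$ a bijection $e$ from an ordinal $\mu\le\omega_1$ onto $\eta$, and define $f\colon\omega_1\to2$ by $f(\xi)=1$ if and only if $\xi<\mu$ and $e(\xi)\in A$. Each of $A$ and $f$ is definable from the other and $e$, so $f\in L[A]$ and $f\notin L$. By \eqref{eq:star} and Lemma~\ref{lem:levels}(b), for $\delta\in\Delta$ the node $x\upharpoonright\delta$ is the unique $t\in S_\delta$ that extends $s_0$ and satisfies $F^*(t)=f\upharpoonright\delta$. Therefore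
\[
x=\bigcup\{t:\ \exists\delta\in\Delta\ (t\in S_\delta,\ t\supseteq s_0,\ F^*(t)=f\upharpoonright\delta)\},
\]
and since $S,F^*,\Delta,s_0\in L$ and $f\in L[A]$, we get $x\in L[A]$. Hence $V=L[A]$.

It remains to localize this to $H(\omega_2)$. By (L1), each $L_\beta[A]$ with $\beta<\omega_2$ is a transitive set of size at most $\omega_1$, so $L_{\omega_2}[A]\subseteq H(\omega_2)$. Conversely, let $v\in H(\omega_2)$, and let $\theta\ge\omega_2$ be a regular cardinal with $v\in L_\theta[A]$. Take $Y\prec\langle L_\theta[A],\in,A\rangle$ with $\eta\cup\operatorname{trcl}(\{v\})\subseteq Y$ and $|Y|\le\omega_1$. The collapse of $Y$ is the identity on the transitive set $\eta\cup\operatorname{trcl}(\{v\})$, so it fixes $v$ and every element of $A$. By (L3) its image is $L_\beta[A]$ for some $\beta$, and $\beta<\omega_2$ because $|\beta|\le|Y|\le\omega_1$. So $v\in L_\beta[A]\subseteq L_{\omega_2}[A]$.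
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{1}

\bibitem{SPLDW}
\emph{Simplest Possible Locally Definable Well-Orders},
\texttt{https://www.dmg.tuwien.ac.at/holy/simple\_wo.pdf}.

\end{thebibliography}
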